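
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{The Leake--Ryder inclusion for hyperbolicity sets:\\ a counterexample and a classification}

\begin{abstract}
For real stable polynomials $P,Q,R$ of degree at most $\kappa_i$ in $x_i$, Leake and Ryder conjectured, under a nonvanishing condition, that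
$\mathcal C[P\boxplus_\kappa Q\boxplus_\kappa R]+\mathcal C[R]\supseteq \mathcal C[P\boxplus_\kappa R]+\mathcal C[Q\boxplus_\kappa R]$,
where $\boxplus_\kappa$ is the additive convolution and $\mathcal C[f]$ is the set of points above which $f$ is nonzero and of constant sign. We give an explicit counterexample with two variables and $\kappa=(2,1)$, and we show that the inclusion holds for all $P,Q,R$ allowed in the conjecture exactly when $\kappa$ has at most one nonzero entry or $\kappa=e_i+e_j$ with $i\neq j$.
\end{abstract}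

\section{Introduction}

\subsection{The question}

Let $\mathbf x=(x_1,\dots,x_n)$, let $\mathbb N=\{0,1,2,\dots\}$, and for $\kappa\in\mathbb N^n$ let $\mathbb R_\kappa[\mathbf x]$ be the space of real polynomials of degree at most $\kappa_i$ in $x_i$ for each $i$. A polynomial $f\in\mathbb R[\mathbf x]$ is \emph{stable} if $f(\mathbf z)\ne0$ whenever $\operatorname{Im} z_j>0$ for all $j$; the zero polynomial is also called stable. For $n=1$ a nonzero real polynomial is stable if and only if all its zeros are real. For $f,g\in\mathbb R_\kappa[\mathbf x]$ the \emph{additive convolution} is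
\[
(f\boxplus_\kappa g)(\mathbf x)=\frac1{\kappa!}\sum_{\alpha\le\kappa}(\partial^\alpha f)(0)\,(\partial^{\kappa-\alpha}g)(\mathbf x),
\qquad \partial^\alpha=\prod_i\Big(\frac{\partial}{\partial x_i}\Big)^{\alpha_i},\quad \kappa!=\prod_i\kappa_i!,
\]
where $\le$ is componentwise. It is known that $\boxplus_\kappa$ preserves stability: if $f$ and $g$ are stable, so is $f\boxplus_\kappa g$. This is the only fact about $\boxplus_\kappa$ that we use without proof. We write $\boxplus$ when $\kappa$ is clear.

The \emph{hyperbolicity set} of $f$ is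
\[
\mathcal C[f]=\{\mathbf x\in\mathbb R^n:\ f(\mathbf x)f(\mathbf y)>0\ \text{for all }\mathbf y\ge\mathbf x\}.
\]
It records where $f$ has settled its sign. If $n=1$ and $f$ is real-rooted and nonconstant, then $\mathcal C[f]=(\lambda(f),\infty)$, where $\lambda(f)$ is the largest zero of $f$. For a nonzero constant $f$ we have $\mathcal C[f]=\mathbb R^n$, while $\mathcal C[0]=\emptyset$. Sums of sets are Minkowski sums. The following conjecture of Leake and Ryder (2018) is stated in \cite{simons}.

\begin{conjecture}\label{conj:LR}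
Let $P,Q,R\in\mathbb R_\kappa[\mathbf x]$ be stable, and let none of $R$, $P\boxplus_\kappa R$, $Q\boxplus_\kappa R$, $P\boxplus_\kappa Q\boxplus_\kappa R$ be identically zero. Then
\begin{equation}\label{eq:conj}
\mathcal C[P\boxplus_\kappa Q\boxplus_\kappa R]+\mathcal C[R]\ \supseteq\ \mathcal C[P\boxplus_\kappa R]+\mathcal C[Q\boxplus_\kappa R].
\end{equation}
\end{conjecture}

We call a triple $(P,Q,R)$ as in the conjecture \emph{admissible} for $\kappa$. Some nonvanishing condition is needed: for $n=1$, $\kappa=1$, $P=Q=1$, $R=x$ we get $P\boxplus R=Q\boxplus R=1$ and $P\boxplus Q\boxplus R=0$, so the left side is empty and the right side is $\mathbb R$.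

To see what \eqref{eq:conj} says, view convolution by $P$ as a differential operator: $P\boxplus_\kappa f=T_Pf$ with
\[
T_P=\frac1{\kappa!}\sum_{\alpha\le\kappa}(\partial^\alpha P)(0)\,\partial^{\kappa-\alpha}.
\]
We shall see that $P\boxplus Q\boxplus R=T_PT_QR$. For $n=1$ and nonconstant polynomials, \eqref{eq:conj} is the inequality
\[
\lambda(T_PT_QR)-\lambda(T_QR)\ \le\ \lambda(T_PR)-\lambda(R).
\]
It is a law of diminishing returns: applying $T_Q$ first does not increase the amount by which $T_P$ moves the largest zero to the right. Sets cannot be subtracted, so in several variables the law takes the form \eqref{eq:conj}. Let all $\kappa_i\ge1$. For $R=\mathbf x^\kappa$, the identity for $\boxplus_\kappa$, and stable $P,Q$ with $P\boxplus_\kappa Q\ne0$, the conjecture would give $\mathcal C[P\boxplus_\kappa Q]\supseteq\mathcal C[P]+\mathcal C[Q]$, because $\mathcal C[\mathbf x^\kappa]$ is the open positive orthant and $\mathcal C[P\boxplus_\kappa Q]$ is closed under moving upward.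

\begin{example}\label{ex:quad}
Let $n=1$, $\kappa=2$, and let $P=x^2-p$, $Q=x^2-q$, $R=x^2-r$ with $p,q,r\ge0$. Then $T_P=1-\frac p2\frac{d^2}{dx^2}$, so $P\boxplus R=x^2-(p+r)$, and so on. The assertion becomes
\begin{equation}\label{eq:sqrt}
\sqrt{p+q+r}+\sqrt r\ \le\ \sqrt{p+r}+\sqrt{q+r}.
\end{equation}
After squaring, this is $r(p+q+r)\le(p+r)(q+r)=pq+r(p+q+r)$, which holds because $pq\ge0$. In other words, the square root is concave, so adding $p$ under the root raises $\sqrt{q+r}$ by no more than it raises $\sqrt r$.
\end{example}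

\subsection{Results}

The one-variable case of the conjecture, due to Leake and Ryder, is true, and the first case with two variables, $\kappa=(1,1)$, reduces to \eqref{eq:sqrt} and is true as well. This might suggest a positive answer. But the next case is already a counterexample.

\begin{theorem}\label{thm:A}
Let $n=2$, $\kappa=(2,1)$, with variables $(x,y)$, and let
\[
P=x^2y-18x,\qquad Q=x^2y-25200\,y,\qquad R=(x+40)(xy-16).
\]
These polynomials are stable, none of $R$, $P\boxplus_\kappa R$, $Q\boxplus_\kappa R$, $P\boxplus_\kappa Q\boxplus_\kappa R$ is zero, and the point $(148,\,8.4)$ lies in $\mathcal C[P\boxplus_\kappa R]+\mathcal C[Q\boxplus_\kappa R]$ but not in $\mathcal C[P\boxplus_\kappa Q\boxplus_\kappa R]+\mathcal C[R]$. Hence Conjecture~\ref{conj:LR} is false.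
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\kappa\in\mathbb N^n$. The inclusion \eqref{eq:conj} holds for all admissible triples $P,Q,R\in\mathbb R_\kappa[\mathbf x]$ if and only if at most one $\kappa_i$ is nonzero or $\kappa=e_i+e_j$ with $i\ne j$.
\end{theorem}

The reason for the failure is as follows. In the case $(1,1)$, after normalization, the operator $T_P$ adds $p$ to a number $r$ whose square root controls the hyperbolicity set, and $T_Q$ can only \emph{increase} that number. When one variable has degree two, $T_Q$ can instead cut the number \emph{nearly in half}, and then the concavity of the square root works against the conjecture.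

Section~\ref{sec:ops} records the properties of $T_P$. Section~\ref{sec:11} proves the case $\kappa=(1,1)$, Section~\ref{sec:A} explains the mechanism and proves Theorem~\ref{thm:A}, and Section~\ref{sec:fail} extends the failure to all remaining $\kappa$. Section~\ref{sec:one} gives a self-contained proof of the one-variable case. Propositions \ref{prop:11}, \ref{prop:fail} and \ref{prop:one} together give Theorem~\ref{thm:B}.

\section{Convolution as a commuting family of operators}\label{sec:ops}

Operators with constant coefficients are finite or infinite sums $T=\sum_\gamma c_\gamma\partial^\gamma$; on $\mathbb R_\kappa[\mathbf x]$ only the terms with $\gamma\le\kappa$ act.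

\begin{lemma}\label{lem:ops}
\begin{enumerate}
\item[(i)] $P\boxplus_\kappa f=T_Pf$ for $P,f\in\mathbb R_\kappa[\mathbf x]$, and $T_P\mathbf x^\kappa=P$.
\item[(ii)] If $T=\sum_\gamma c_\gamma\partial^\gamma$ is any operator with constant coefficients and $P=T\mathbf x^\kappa$, then $T=T_P$ on $\mathbb R_\kappa[\mathbf x]$.
\item[(iii)] On $\mathbb R_\kappa[\mathbf x]$ we have $T_{P\boxplus Q}=T_PT_Q$. Hence $\boxplus_\kappa$ is commutative and associative, and $P\boxplus Q\boxplus R=T_PT_QR$.
\end{enumerate}
\end{lemma}

\begin{proof}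
(i) The first claim is the definition. The second follows from $\partial^{\kappa-\alpha}\mathbf x^\kappa=\kappa!\,\mathbf x^\alpha/\alpha!$ and Taylor's formula $P=\sum_\alpha\partial^\alpha P(0)\,\mathbf x^\alpha/\alpha!$.

(ii) Terms with $\gamma\not\le\kappa$ vanish on $\mathbb R_\kappa[\mathbf x]$. For $\gamma\le\kappa$ we have $\partial^{\kappa-\gamma}P(0)=\kappa!\,c_\gamma$, so $T_P$ has the coefficient $c_\gamma$ at $\partial^\gamma$.

(iii) The operator $T_PT_Q$ has constant coefficients and sends $\mathbf x^\kappa$ to $T_PQ=P\boxplus Q$; apply (ii). Operators with constant coefficients commute.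
\end{proof}

So we may prescribe the operator first and read off the polynomial as $T\mathbf x^\kappa$. All these operators commute with the translations $f(\mathbf x)\mapsto f(\mathbf x-\mathbf a)$, which move $\mathcal C[f]$ by $\mathbf a$. By Taylor's formula translations are themselves operators with constant coefficients. Also $\mathcal C[cf]=\mathcal C[f]$ for $c\neq0$, so nonzero constant factors in $P,Q,R$ never matter.

Two remarks will be used repeatedly.

\emph{Positivity.} Suppose $f(t,\dots,t)>0$ for all large $t$. Then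
\begin{equation}\label{eq:pos}
\mathcal C[f]=\{\mathbf x: f(\mathbf y)>0\text{ for all }\mathbf y\ge\mathbf x\},
\end{equation}
since $(t,\dots,t)\ge\mathbf x$ for large $t$ determines the sign.

\emph{Cylinders.} A variable $x_i$ with $\kappa_i=0$ occurs in no polynomial of $\mathbb R_\kappa[\mathbf x]$, and every $\mathcal C[f]$ is a cylinder in that direction. For $\kappa\ne0$, the inclusion for $\kappa$ is therefore equivalent to the inclusion for the vector of nonzero entries of $\kappa$. More generally, if $P\boxplus R$, $Q\boxplus R$, $P\boxplus Q\boxplus R$ and $R$ involve only some of the variables, then \eqref{eq:conj} may be tested in these variables.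

\section{The case $\kappa=(1,1)$: sums of hyperbolas}\label{sec:11}

For $s\ge0$ let $H_s=\{(x,y):x,y>0,\ xy>s\}$. Then $\mathcal C[xy-s]=H_s$. Indeed, if $xy-s>0$ at all points above $(x,y)$, then $x>0$, because otherwise the value at $(0,\max(y,0))$ would be $-s\le0$; likewise $y>0$. The converse is clear.

\begin{lemma}\label{lem:hyp}
For $s,t\ge0$ we have $H_s+H_t=H_{(\sqrt s+\sqrt t)^2}$.
\end{lemma}

\begin{proof}
For $(x,y)\in H_s$ and $(x',y')\in H_t$, Cauchy--Schwarz gives $(x+x')(y+y')\ge(\sqrt{xy}+\sqrt{x'y'})^2>(\sqrt s+\sqrt t)^2$. Conversely, let $X,Y>0$ and $\sqrt{XY}>\sqrt s+\sqrt t$. There is $\mu\in(0,1)$ with $\mu\sqrt{XY}>\sqrt s$ and $(1-\mu)\sqrt{XY}>\sqrt t$, and then $(X,Y)=\mu(X,Y)+(1-\mu)(X,Y)$ is a splitting of the required kind.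
\end{proof}

\begin{lemma}\label{lem:bilin}
If $f=axy+bx+cy+d$ is stable, then $bc\ge ad$. If moreover $f\ne0$, then $\mathcal C[f]\neq\emptyset$.
\end{lemma}

\begin{proof}
Let $a\ne0$. Then $f=a\big[(x+\frac ca)(y+\frac ba)-\Delta\big]$ with $\Delta=(bc-ad)/a^2$. If $\Delta<0$, the equations $x+\frac ca=y+\frac ba=i\sqrt{|\Delta|}$ give a zero with positive imaginary parts. So $\Delta\ge0$, and $\mathcal C[f]$ is a translate of $H_\Delta$.

Let $a=0$. If $bc<0$, then $x=i$, $y=-\frac bc i-\frac dc$ is a zero with positive imaginary parts. So $bc\ge0=ad$. If $f$ is not constant we may change its sign so that $b,c\ge0$, and then $\mathcal C[f]$ is the half-plane $bx+cy+d>0$. If $f$ is a nonzero constant, $\mathcal C[f]=\mathbb R^2$.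
\end{proof}

\begin{proposition}\label{prop:11}
The inclusion \eqref{eq:conj} holds for all admissible triples if $\kappa=e_i+e_j$, $i\ne j$.
\end{proposition}

\begin{proof}
By the cylinder remark we may take $n=2$, $\kappa=(1,1)$. Since $\boxplus$ preserves stability, the four polynomials $R$, $P\boxplus R$, $Q\boxplus R$, $P\boxplus Q\boxplus R$ are stable and nonzero, so by Lemma~\ref{lem:bilin} all four sets in \eqref{eq:conj} are nonempty. If $R$ or $P\boxplus Q\boxplus R$ is constant, the left side is $\mathbb R^2$. Assume that neither is.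

We may normalize as follows. Translating $R$ by $\mathbf a$ moves both sides by $2\mathbf a$. Composing $T_P$ with a translation by $\mathbf a$ replaces $P$ by $P(\mathbf x-\mathbf a)$, which is again stable, and moves both sides by $\mathbf a$; similarly for $T_Q$. Write
\[
T_P=p_0+p_1\partial_x+p_2\partial_y+p_{12}\partial_x\partial_y,\qquad P=T_P(xy)=p_0xy+p_1y+p_2x+p_{12},
\]
and similarly for $Q$. Lemma~\ref{lem:bilin} gives $p_1p_2\ge p_0p_{12}$ and $q_1q_2\ge q_0q_{12}$.

\emph{If $p_0\ne0$, we may assume $T_P=1-p\,\partial_x\partial_y$ with $p\ge0$.} Scale to $p_0=1$ and compose with $(1-p_1\partial_x)(1-p_2\partial_y)$, which on $\mathbb R_{(1,1)}[x,y]$ is the translation by $(p_1,p_2)$. Modulo $\partial_x^2$ and $\partial_y^2$, which vanish on $\mathbb R_{(1,1)}[x,y]$, the product has no $\partial_x$ and no $\partial_y$ term, and its $\partial_x\partial_y$ coefficient is $p_{12}-2p_1p_2+p_1p_2=-(p_1p_2-p_{12})$. So $p=p_1p_2-p_{12}\ge0$. The same holds for $Q$. This is where the stability of $P$ and $Q$ enters.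

\emph{Case 1: $R=bx+cy+d$.} By Lemma~\ref{lem:bilin} we have $bc\ge0$, so after a change of sign $b,c\ge0$, not both zero. Since $P\boxplus Q\boxplus R=p_0q_0R+\text{const}$ is not constant, $p_0q_0\ne0$; scale to $p_0=q_0=1$. Then $P\boxplus R=R+\alpha$, $Q\boxplus R=R+\beta$, $P\boxplus Q\boxplus R=R+\alpha+\beta$ with constants $\alpha,\beta$. Half-planes satisfy $\{\ell>u\}+\{\ell>v\}=\{\ell>u+v\}$ for $\ell=bx+cy$, so both sides of \eqref{eq:conj} equal $\{bx+cy>-2d-\alpha-\beta\}$.

\emph{Case 2: $xy$ occurs in $R$.} After a translation and scaling, $R=xy-r$ with $r\ge0$ by Lemma~\ref{lem:bilin}.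

\emph{Case 2a: $p_0q_0\ne0$.} With $T_P=1-p\,\partial_x\partial_y$ and $T_Q=1-q\,\partial_x\partial_y$, the polynomials $P\boxplus R$, $Q\boxplus R$, $P\boxplus Q\boxplus R$ are $xy-(p+r)$, $xy-(q+r)$, $xy-(p+q+r)$. By Lemma~\ref{lem:hyp} the inclusion $H_{p+q+r}+H_r\supseteq H_{p+r}+H_{q+r}$ is equivalent to \eqref{eq:sqrt}.

\emph{Case 2b: $p_0=0$} (the case $q_0=0$ is symmetric). Here $P\boxplus R=p_1y+p_2x+p_{12}$ and $P\boxplus Q\boxplus R=q_0(P\boxplus R)+q_1p_2+q_2p_1$. As the latter is not constant, $q_0\neq0$, and we may take $T_Q=1-q\,\partial_x\partial_y$ with $q\ge0$. Now $P\boxplus Q\boxplus R=P\boxplus R$ and $\mathcal C[R]=H_r\supseteq H_{r+q}=\mathcal C[Q\boxplus R]$, so \eqref{eq:conj} holds.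
\end{proof}

\begin{remark}
Stability of $P$ cannot be dropped: for $P=xy+1$, $Q=R=xy-1$ the left side is $H_1+H_1=H_4$, the right side is $H_0+H_2=H_2$, and $H_4\not\supseteq H_2$.
\end{remark}

\section{The counterexample for $\kappa=(2,1)$}\label{sec:A}

\subsection{Poles and residues}

This subsection is motivation; the proof follows in the next one. A polynomial in $\mathbb R_{(2,1)}[x,y]$ that contains $x^2y$ has, after scaling, the form $A(x)y-B(x)$ with $A$ monic of degree two and $\deg B\le2$. If $A=(x-a_1)(x-a_2)$ with $a_1>a_2$, then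
\[
A(x)y-B(x)=A(x)\Big[y-\frac{c_1}{x-a_1}-\frac{c_2}{x-a_2}-\text{const}\Big].
\]
Take the constant to be zero and $c_1>0$, $c_2\ge0$. Then the hyperbolicity set is the region above the graph of the rational function $\frac{c_1}{x-a_1}+\frac{c_2}{x-a_2}$ to the right of its largest pole $a_1$. If $a_2$ is far to the left, the second fraction hardly matters there, and the infimum of $x+y$ over $\mathcal C$ is close to
\[
\inf_{x>a_1}\Big(x+\frac{c_1}{x-a_1}\Big)=a_1+2\sqrt{c_1}.
\]
Infima of $x+y$ add up under Minkowski sums, so \eqref{eq:conj} would imply a diminishing-returns inequality for these infima. Two kinds of operators act on the data in different ways.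

\emph{The operator $1-p\,\partial_x\partial_y$} keeps $A$ and replaces $B$ by $B+pA'$. Since $A'/A=\frac1{x-a_1}+\frac1{x-a_2}$, it adds $p$ to \emph{both} residues.

\emph{The operator $1-q\,\partial_x^2$} keeps $B$, which has degree at most one here, and replaces $A$ by $A-2q$. The poles move apart. Start with poles $0$ and $-\ell$ and residues $(r,0)$, that is, $B=r(x+\ell)$. The new poles $a_1'>a_2'$ satisfy $a_1'+a_2'=-\ell$ and $a_1'-a_2'=\sqrt{\ell^2+8q}$, so the residue at $a_1'$ is
\[
\frac{r(a_1'+\ell)}{a_1'-a_2'}=r\Big(\frac12+\frac{\ell}{2\sqrt{\ell^2+8q}}\Big)\ \longrightarrow\ \frac r2\qquad(q/\ell^2\to\infty).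
\]
The residue at the largest pole is cut almost in half. The shift of $a_1$ itself cancels in the comparison, because $1-p\,\partial_x\partial_y$ does not move the poles. In the limit where $\ell\to\infty$ and $q/\ell^2\to\infty$, applying $1-p\,\partial_x\partial_y$ to $R$ raises the infimum by $2\sqrt{r+p}-2\sqrt r$, but after $1-q\,\partial_x^2$ it raises it by $2\sqrt{\frac r2+p}-2\sqrt{\frac r2}$. Since the square root is strictly concave, the second gain is larger for $p,r>0$, and \eqref{eq:conj} is violated. In Section~\ref{sec:11} the other operator could only increase the quantity under the root, so the same concavity supported the conjecture.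

It remains to choose numbers. With $r=16$, $p=9$, $\ell=40$, $q=12600$ we have $\sqrt{\ell^2+8q}=320$, all poles are integers, and the residues evolve as
\[
(16,0)\xrightarrow{\,T_P\,}(25,9),\qquad (16,0)\xrightarrow{\,T_Q\,}(9,7)\xrightarrow{\,T_P\,}(18,16).
\]
The main terms are $\sqrt{18}+\sqrt{16}\approx8.24$ on the left of \eqref{eq:conj} against $\sqrt{25}+\sqrt9=8$ on the right.

\subsection{Proof of Theorem~\ref{thm:A}}

For $c\ge0$ the polynomial $xy-c$ is stable, since $y=c/x$ cannot hold with $x,y$ both in the open upper half-plane. The polynomials $P=x(xy-18)$, $Q=y(x^2-25200)$ and $R=(x+40)(xy-16)$ are products of stable polynomials, hence stable.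

Since $P=(1-9\,\partial_x\partial_y)x^2y$ and $Q=(1-12600\,\partial_x^2)x^2y$, Lemma~\ref{lem:ops}(ii) gives $T_P=1-9\,\partial_x\partial_y$ and $T_Q=1-12600\,\partial_x^2$ on $\mathbb R_\kappa[x,y]$. From
\[
R=x^2y+40xy-16x-640,\quad \partial_x\partial_yR=2x+40,\quad \partial_x^2R=2y,\quad \partial_x^3\partial_yR=0,
\]
and $x^2+40x-25200=(x-140)(x+180)$, we obtain
\begin{align*}
G:=P\boxplus R&=x(x+40)y-(34x+1000)=x(x+40)\Big[y-\frac{25}{x}-\frac{9}{x+40}\Big],\\
K:=Q\boxplus R&=(x-140)(x+180)y-(16x+640)\\&=(x-140)(x+180)\Big[y-\frac{9}{x-140}-\frac{7}{x+180}\Big],\\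
F:=P\boxplus Q\boxplus R&=(x-140)(x+180)y-(34x+1000)\\&=(x-140)(x+180)\Big[y-\frac{18}{x-140}-\frac{16}{x+180}\Big].
\end{align*}
The second forms follow from $25(x+40)+9x=34x+1000$, $9(x+180)+7(x-140)=16x+640$ and $18(x+180)+16(x-140)=34x+1000$. None of these polynomials is zero, and \eqref{eq:pos} applies to all of them and to $R$.

\emph{Every point of $\mathcal C[R]$ has $x+y>8$.} Let $(x,y)\in\mathcal C[R]$. If $y\le0$, then $R(t,y)=(t+40)(ty-16)<0$ for large $t$, a contradiction. If $x\le0$, then $(0,y)\ge(x,y)$ and $R(0,y)=-640<0$, a contradiction. So $x,y>0$, and $R(x,y)>0$ gives $xy>16$, whence $x+y\ge2\sqrt{xy}>8$.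

\emph{Every point of $\mathcal C[F]$ has $x+y>148.48$.} Let $(x,y)\in\mathcal C[F]$. If $y\le0$, then $F(t,y)<0$ for large $t$. If $x\le140$, then $(140,y)\ge(x,y)$ and $F(140,y)=-5760<0$. Both are contradictions. So $x>140$, and $F(x,y)>0$ gives $y>\frac{18}{x-140}$. Hence
\[
x+y>140+(x-140)+\frac{18}{x-140}\ge140+2\sqrt{18}=140+6\sqrt2>148.48 .
\]

So every point of $\mathcal C[F]+\mathcal C[R]$ has coordinate sum larger than $156.48$. On the other hand:
\begin{itemize}
\item $(5,\,5.3)\in\mathcal C[G]$: if $(x',y')\ge(5,5.3)$, then $\frac{25}{x'}+\frac9{x'+40}\le5+\frac15<5.3\le y'$, so $G(x',y')>0$.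
\item $(143,\,3.1)\in\mathcal C[K]$: if $(x',y')\ge(143,3.1)$, then $\frac9{x'-140}+\frac7{x'+180}\le3+\frac7{323}<3.1\le y'$, so $K(x',y')>0$.
\end{itemize}
The sum of these points is $(148,\,8.4)$, with coordinate sum $156.4<156.48$. It lies in $\mathcal C[G]+\mathcal C[K]$ and not in $\mathcal C[F]+\mathcal C[R]$. \hfill\qedsymbol

\section{Failure for all larger $\kappa$}\label{sec:fail}

\begin{proposition}\label{prop:fail}
If $\kappa$ has at least two nonzero entries and is not of the form $e_i+e_j$ with $i\ne j$, then \eqref{eq:conj} fails for some admissible triple.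
\end{proposition}

\begin{proof}
After permuting the variables, either (i) $\kappa_1\ge2$ and $\kappa_2\ge1$, or (ii) all $\kappa_i\le1$ and $\kappa_1=\kappa_2=\kappa_3=1$.

\smallskip
\textbf{(i)} We keep the operators of Theorem~\ref{thm:A} and let the polynomials $P,Q$ change with $\kappa$. Let $R$ be as in Theorem~\ref{thm:A} with $x=x_1$, $y=x_2$; it lies in $\mathbb R_\kappa[\mathbf x]$. Let
\begin{align*}
P&=(1-9\,\partial_1\partial_2)\mathbf x^\kappa=\mathbf x^{\kappa-e_1-e_2}(x_1x_2-9\kappa_1\kappa_2),\\
Q&=(1-12600\,\partial_1^2)\mathbf x^\kappa=\mathbf x^{\kappa-2e_1}\big(x_1^2-12600\,\kappa_1(\kappa_1-1)\big).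
\end{align*}
Both are products of stable polynomials. By Lemma~\ref{lem:ops}(ii) the polynomials $P\boxplus R$, $Q\boxplus R$, $P\boxplus Q\boxplus R$ are exactly $G$, $K$, $F$ from Section~\ref{sec:A}. All hyperbolicity sets are the previous ones times $\mathbb R^{n-2}$, and the inclusion fails.

\smallskip
\textbf{(ii)} Now every variable has degree at most one, so the two-pole picture is not available directly. It reappears on the slice $x=y$ of a polynomial in three variables that is symmetric in $x,y$. Write $(x,y,z)=(x_1,x_2,x_3)$ and take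
\[
T_P=1-16\,\partial_y\partial_z,\qquad T_Q=1-16\,\partial_x\partial_z,\qquad R=xyz-x-y-z-2,
\]
that is, $P=\mathbf x^{\kappa-e_2-e_3}(yz-16)$ and $Q=\mathbf x^{\kappa-e_1-e_3}(xz-16)$, which are stable. With $X=x+1$, $Y=y+1$, $Z=z+1$ one finds by expanding
\[
R=XYZ-XY-YZ-ZX=XYZ\Big(1-\frac1X-\frac1Y-\frac1Z\Big).
\]
For $x,y,z$ in the open upper half-plane the last factor has positive imaginary part, so $R$ is stable. As $\partial_y\partial_zR=x$ and $\partial_x\partial_zR=y$, we get
\begin{gather*}
G:=P\boxplus R=xyz-17x-y-z-2,\qquad K:=Q\boxplus R=xyz-x-17y-z-2,\\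
F:=P\boxplus Q\boxplus R=xyz-17x-17y-z-2 .
\end{gather*}
None is zero, and they involve only $x,y,z$. We work in these three variables; \eqref{eq:pos} applies throughout.

\emph{Every point of $\mathcal C[R]$ has $x+y+z>6$.} If $(x,y,z)\in\mathcal C[R]$ and $x\le0$, then $R(x,t,t)=x(t^2-1)-2t-2<0$ for large $t$, a contradiction. So $x>0$, and $y,z>0$ by symmetry. Put $s=(x+y+z)/3$. Since $xyz\le s^3$,
\[
0<R(x,y,z)\le s^3-3s-2=(s-2)(s+1)^2,
\]
so $s>2$.

\emph{Every point of $\mathcal C[F]$ has $x+y+z>17.04$.} Let $(x,y,z)\in\mathcal C[F]$. If $x\le0$, then $F(x,t,t)=x(t^2-17)-18t-2<0$ for large $t$; so $x>0$, and $y>0$ by symmetry. If $z\le0$, then $F(t,t,z)=z(t^2-1)-34t-2<0$ for large $t$; so $z>0$. Put $m=(x+y)/2>0$. Apart from the term $xyz\le m^2z$, the polynomial $F$ depends on $x$ and $y$ only through $x+y$, so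
\[
0<F(x,y,z)\le F(m,m,z)=(m^2-1)z-(34m+2).
\]
Hence $m>1$, and since $34m+2=18(m+1)+16(m-1)$,
\[
z>\frac{34m+2}{m^2-1}=\frac{18}{m-1}+\frac{16}{m+1}.
\]
Writing $2m=\frac32(m-1)+\frac12(m+1)+1$ and using the inequality of arithmetic and geometric means twice, we get
\begin{align*}
x+y+z=2m+z&>1+\Big(\tfrac32(m-1)+\tfrac{18}{m-1}\Big)+\Big(\tfrac12(m+1)+\tfrac{16}{m+1}\Big)\\
&\ge1+2\sqrt{27}+2\sqrt8=1+6\sqrt3+4\sqrt2>17.04 .
\end{align*}
So every point of $\mathcal C[F]+\mathcal C[R]$ has coordinate sum larger than $23.04$.

\emph{Two points.} We have $G(\frac32,5,5)=37.5-25.5-12=0$. At all points above $(\frac32,5,5)$ the partial derivatives $\partial_xG=yz-17$, $\partial_yG=xz-1$, $\partial_zG=xy-1$ are positive. Hence $G>0$ at all points above $(1.51,5,5)$, that is, $(1.51,5,5)\in\mathcal C[G]$. Exchanging $x$ and $y$ turns $G$ into $K$, so $(5,1.51,5)\in\mathcal C[K]$. The sum of the two points has coordinate sum $23.02<23.04$, so it is not in $\mathcal C[F]+\mathcal C[R]$.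
\end{proof}

\section{One variable}\label{sec:one}

\begin{proposition}\label{prop:one}
If at most one $\kappa_i$ is nonzero, then \eqref{eq:conj} holds for all admissible triples.
\end{proposition}

If $\kappa=0$, all sets are $\mathbb R^n$. Otherwise, by the cylinder remark, we have $n=1$ and $\kappa=k\ge1$. Write $D=d/dx$ and let $\mathbb R_k[x]$ be the space of real polynomials of degree at most $k$. A \emph{real-rooted} polynomial is a nonzero real polynomial all of whose zeros are real; nonzero constants are included, and for them we put $\lambda(f)=-\infty$. We use freely that the derivative of a nonconstant real-rooted polynomial $f$ is real-rooted (Rolle) with $\lambda(f')\le\lambda(f)$, that $f>0$ on $(\lambda(f),\infty)$ if its leading coefficient is positive, and that the zeros of real-rooted polynomials of fixed degree depend continuously on the coefficients.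

\subsection{Reformulation and plan}

Call an operator $T$ \emph{admissible on $\mathbb R_k[x]$} if $T=T_P$ on $\mathbb R_k[x]$ for a real-rooted $P\in\mathbb R_k[x]$ with positive leading coefficient. Then, on $\mathbb R_k[x]$,
\[
T=\sum_{i=s}^{k}t_iD^i,\qquad t_s>0,\quad s=k-\deg P,
\]
and $s$ is called the \emph{order} of $T$. If $f\in\mathbb R_k[x]$ has positive leading coefficient, then $Tf$ is zero if $\deg f<s$; otherwise it has degree $\deg f-s$ and positive leading coefficient. Since $\boxplus_k$ preserves stability, $Tf$ is real-rooted or zero when $f\in\mathbb R_k[x]$ is real-rooted. The operators $D^i$, $0\le i\le k$, are admissible, because $D^ix^k$ is a positive multiple of $x^{k-i}$.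

A change of sign moves no zeros. So from now on the polynomials $R$, $Q$, $Q_0$ and so on are normalized to have positive leading coefficient; only linear combinations formed in the proofs may have a different sign. For admissible $S,T$ on $\mathbb R_k[x]$ let $E_k(S,T)$ be the statement:
\begin{quote}
\emph{for all real-rooted $R$ of degree exactly $k$ with $STR$ nonconstant,}
\[
\lambda(STR)+\lambda(R)\le\lambda(SR)+\lambda(TR).
\]
\end{quote}
If $STR$ is nonconstant, then so are $SR$ and $TR$, and all four numbers are finite.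

\begin{lemma}\label{lem:reduce}
If $E_k(S,T)$ holds for all $k\ge1$ and all admissible $S,T$ on $\mathbb R_k[x]$, then Proposition~\ref{prop:one} holds.
\end{lemma}

\begin{proof}
Let $(P,Q,R)$ be an admissible triple for $\kappa=k$, without loss of generality with positive leading coefficients. If $R$ or $P\boxplus Q\boxplus R$ is constant, the left side of \eqref{eq:conj} is $\mathbb R$, since the other set is nonempty. Otherwise $P\boxplus R$ and $Q\boxplus R$ are nonconstant too, because $T_PT_QR$ is, and \eqref{eq:conj} says $\lambda(T_PT_QR)+\lambda(R)\le\lambda(T_PR)+\lambda(T_QR)$.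

The degree $m=\deg R\ge1$ may be smaller than $k$. Let $P'=T_Px^m=P\boxplus_kx^m$, which is real-rooted or zero. By Lemma~\ref{lem:ops}(ii) with $\kappa=m$, the operator $T_P$ agrees on $\mathbb R_m[x]$ with the operator attached to $P'$ for $\boxplus_m$. As $T_PR\ne0$, we have $P'\ne0$, so $T_P$ is admissible on $\mathbb R_m[x]$. The same holds for $T_Q$, and $E_m(T_P,T_Q)$ is what we need.
\end{proof}

The plan is to start from the most concrete instance, $E_k(D,D)$ for all $k$, and to enlarge the two operators one at a time: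
\[
E(D,D)\ \Rightarrow\ E(D,D^i)\ \Rightarrow\ E(D,T)\ \Rightarrow\ E(T,D^i)\ \Rightarrow\ E(S,T).
\]
The first and third arrows are telescoping sums. The second and fourth are the same statement, Lemma~\ref{lem:pinchall}: for fixed $S$, the powers of $D$ are the worst operators $T$, in the sense that $E_k(S,T)$ for all $T$ follows from $E_k(S,D^i)$ for all $i$. It is proved by moving two zeros of a polynomial toward each other.

\subsection{Largest zeros of successive derivatives}

\begin{lemma}\label{lem:concave}
If $R$ is real-rooted of degree $m\ge3$, then $\lambda(R'')+\lambda(R)\le2\lambda(R')$.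
\end{lemma}

For $R=x^3-3x$ the largest zeros of $R''$, $R$, $R'$ are $0$, $\sqrt3$, $1$, and the claim reads $\sqrt3\le2$.

\begin{proof}
Let $\lambda=\lambda(R)$, $\theta=\lambda(R')$ and $d=\lambda-\theta\ge0$. If $d=0$, the claim is $\lambda(R'')\le\lambda(R')$. Let $d>0$. Then $\lambda$ is a simple zero, and we write $R=(x-\lambda)g$ with $g$ of degree $m-1\ge2$ having zeros $\lambda_2,\dots,\lambda_m<\lambda$. By Rolle $\lambda(g)<\theta<\lambda$. We must show $R''>0$ to the right of $y:=\theta-d=2\theta-\lambda$.

Dividing $R'(\theta)=0$ by $R(\theta)\ne0$ gives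
\[
\sum_{i=2}^m\frac1{\theta-\lambda_i}=\frac1{\lambda-\theta}=\frac1d .
\]
There are at least two terms, all positive, so each is smaller than $1/d$. Hence $\theta-\lambda_i>d$ for all $i$, that is, $y>\lambda(g)$.

On $(\lambda(g),\infty)$ put $s_j=\sum_{i=2}^m(x-\lambda_i)^{-j}>0$ and $\varphi=g/g'=1/s_1$. Since $s_j'=-js_{j+1}$, we have $\varphi'=s_2/s_1^2$ and
\[
\varphi''=\frac{2(s_2^2-s_1s_3)}{s_1^3}\le0
\]
by Cauchy--Schwarz. So $\varphi$ is concave and lies below its tangent at $y$. The equation $R'(\theta)=0$ above says $\varphi(\theta)=d$, and $\theta-y=d$, so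
\[
d=\varphi(\theta)\le\varphi(y)+d\,\varphi'(y)=\varphi(y)+d-d\,\varphi(y)\frac{g''(y)}{g'(y)},
\]
where we used $\varphi'=1-\varphi g''/g'$. Dividing by $\varphi(y)>0$ gives $d\,g''(y)/g'(y)\le1$.

Now $R''=2g'-(\lambda-x)g''$ and $\lambda-y=2d$, so $(\lambda-x)g''/g'\le2$ at $x=y$. On $(y,\lambda)$ the factor $\lambda-x$ is positive and strictly decreasing. So is $g''/g'$, which is the sum of $1/(x-\nu)$ over the zeros $\nu\le\lambda(g)<y$ of $g'$. Hence $(\lambda-x)g''/g'<2$, i.e.\ $R''>0$, on $(y,\lambda)$. For $x\ge\lambda$ we have $g'>0$, $g''>0$, so $R''>0$. Thus $\lambda(R'')\le y$.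
\end{proof}

\subsection{Pinching two zeros}

Fix $R$ real-rooted of degree $k$ and let $L=T_R$, an admissible operator of order $0$. It preserves degrees and real-rootedness. By commutativity $T_QR=Q\boxplus R=LQ$. So for $T=T_Q$ the inequality in $E_k(S,T)$ reads
\begin{equation}\label{eq:M}
\lambda(SLQ)\le\lambda(LQ)+M,\qquad M:=\lambda(SR)-\lambda(R),
\end{equation}
and now $Q$ is the variable. If $f$, $g$ and $f+g$ are real-rooted and $f,g$ have positive leading coefficients, then $\lambda(f+g)\le\max(\lambda(f),\lambda(g))$, because both summands are positive to the right of the maximum. So if we can write $Q=Q_\mu+c\,\hat Q$ with $c>0$ and $\lambda(LQ)=\lambda(LQ_\mu)=\lambda(L\hat Q)$, then \eqref{eq:M} for $Q$ follows from \eqref{eq:M} for the other two. Here is such a decomposition by hand.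

\begin{example}
Let $k=2$, $R=x^2-1$, $L=1-\frac12D^2$ and $Q=x^2-3$, with zeros $\pm\sqrt3$. Then $LQ=x^2-4$ has largest zero $\theta=2$. Let $Q_1=(x-1)^2$ and $\hat Q=x-2$. Then $LQ_1=x(x-2)$ and $L\hat Q=x-2$ have the same largest zero $2$, and $Q=Q_1+2\hat Q$. For $S=1-\frac p2D^2$ with $p\ge0$ we have $\lambda(SLQ)=\sqrt{4+p}$ and $\lambda(SLQ_1)=1+\sqrt{1+p}=\theta+M$, and indeed $\sqrt{4+p}\le1+\sqrt{1+p}$.
\end{example}

To obtain it in general we need strict monotonicity of largest zeros, and for this we assume that
\begin{equation}\label{eq:star}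
\parbox{.8\textwidth}{$L$ maps every nonzero real-rooted polynomial of degree at most $k$ to a polynomial all of whose zeros are real and simple.}
\end{equation}
The assumption will be removed by a perturbation. For $R=x^k$, that is $L=1$, it fails if $k\ge2$.

\begin{lemma}\label{lem:mono}
Assume \eqref{eq:star}. Let $Q_0$ be real-rooted with positive leading coefficient, $\deg Q_0\le k-1$, and let $g=LQ_0$, $h_a=L((x-a)Q_0)$ for $a\in\mathbb R$.
\begin{enumerate}
\item[(a)] $h_a$ has exactly one zero in $(\lambda(g),\infty)$. In particular this zero is $\lambda(h_a)$, and $\lambda(h_a)>\lambda(g)$.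
\item[(b)] $\lambda(h_a)$ is strictly increasing in $a$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $(\alpha,\beta)\ne(0,0)$ the polynomial $\alpha h_a+\beta g=L\big((\alpha(x-a)+\beta)Q_0\big)$ is nonzero and has only simple zeros by \eqref{eq:star}. Let $W=h_a'g-h_ag'$. If $W$ vanished at a real $x_0$, then the vectors $(h_a,h_a')$ and $(g,g')$ at $x_0$ would be linearly dependent, and some nontrivial combination of $h_a$ and $g$ would have a multiple zero at $x_0$. So $W$ has no real zero. Since $\deg h_a=\deg g+1$ and both leading coefficients are positive, $W>0$ near $+\infty$, hence everywhere.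

If $g$ is constant, $h_a$ is linear and the claim is clear. Otherwise let $\sigma=\lambda(g)$. This zero is simple, so $g'(\sigma)>0$, and $0<W(\sigma)=-h_a(\sigma)g'(\sigma)$ gives $h_a(\sigma)<0$. On $(\sigma,\infty)$ the quotient $h_a/g$ has derivative $W/g^2>0$ and increases strictly from $-\infty$ to $+\infty$.

(b) For $a'>a$ we have $h_{a'}=h_a-(a'-a)g$. At $\lambda(h_a)>\lambda(g)$ this is negative, so $\lambda(h_{a'})>\lambda(h_a)$.
\end{proof}

\begin{lemma}\label{lem:pinch}
Assume \eqref{eq:star}. Let $Q=(x-a)(x-b)Q_0$ be monic and real-rooted of degree at most $k$ with $a>b$, and let $\theta=\lambda(LQ)$. There are $\mu\in(b,a)$, $c>0$ and $\rho\in\mathbb R$ such that, with $Q_\mu=(x-\mu)^2Q_0$ and $\hat Q=(x-\rho)Q_0$,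
\[
Q=Q_\mu+c\,\hat Q\qquad\text{and}\qquad \lambda(LQ_\mu)=\lambda(L\hat Q)=\theta .
\]
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:mono}(b), applied with $Q_0$ replaced by $(x-\nu)Q_0$, the number $\lambda\big(L((x-\mu)(x-\nu)Q_0)\big)$ is strictly increasing in $\mu$ and, by symmetry, in $\nu$. Hence $\lambda(LQ_\mu)$ is continuous and strictly increasing in $\mu$, less than $\theta$ at $\mu=b$ and greater than $\theta$ at $\mu=a$. Choose $\mu\in(b,a)$ with $\lambda(LQ_\mu)=\theta$. Then
\[
Q-Q_\mu=NQ_0,\qquad N=(2\mu-a-b)x+ab-\mu^2,\qquad L(NQ_0)(\theta)=0 .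
\]
Applying Lemma~\ref{lem:mono}(a) twice gives
\begin{equation}\label{eq:chain}
\theta>\lambda\big(L((x-b)Q_0)\big)>\lambda(LQ_0).
\end{equation}
The main point is that the slope of $N$ is positive.

If $2\mu=a+b$, then $N=-(a-b)^2/4\ne0$, so $LQ_0(\theta)=0$, contradicting \eqref{eq:chain}. Otherwise $N=(2\mu-a-b)(x-\rho)$ with
\[
\rho=\frac{\mu^2-ab}{2\mu-a-b},\qquad \rho-b=\frac{(\mu-b)^2}{2\mu-a-b},
\]
and $L((x-\rho)Q_0)(\theta)=0$. If $2\mu<a+b$, then $\rho<b$, so $\lambda(L((x-\rho)Q_0))<\lambda(L((x-b)Q_0))<\theta$ by Lemma~\ref{lem:mono}(b) and \eqref{eq:chain}, a contradiction. So $c:=2\mu-a-b>0$ and $Q=Q_\mu+c\,\hat Q$. Since $\theta>\lambda(LQ_0)$ is a zero of $L\hat Q$, Lemma~\ref{lem:mono}(a) gives $\lambda(L\hat Q)=\theta$.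
\end{proof}

\subsection{Powers of $D$ are the worst case}

\begin{lemma}\label{lem:pinchall}
Let $S$ be admissible on $\mathbb R_k[x]$. If $E_k(S,D^i)$ holds for $0\le i\le k-1$, then $E_k(S,T)$ holds for every admissible $T$ on $\mathbb R_k[x]$.
\end{lemma}

\begin{proof}
Let $s$ be the order of $S$. Let $R$ be real-rooted of degree $k$, let $T=T_Q$ with $Q$ scaled to be monic of degree $j$, and let $STR=SLQ$ be nonconstant. Its degree is $j-s$, so $k\ge j>s$; in particular $SR$ and $LQ$ are nonconstant. We must prove \eqref{eq:M}.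

\emph{Reduction to \eqref{eq:star}.} For $\varepsilon>0$ the operator $1-\varepsilon D$ preserves real-rootedness and lowers the maximal multiplicity of zeros by one as long as it exceeds one; simple zeros stay simple. Indeed, let $f$ be real-rooted and nonconstant with distinct zeros $\mu_1<\dots<\mu_r$ of multiplicities $m_1,\dots,m_r$. Then
\[
f-\varepsilon f'=-\varepsilon\,e^{x/\varepsilon}\,\big(e^{-x/\varepsilon}f\big)'
\]
has $\mu_i$ as a zero of multiplicity exactly $m_i-1$. By Rolle it also has a zero in each of the $r$ intervals $(\mu_1,\mu_2),\dots,(\mu_{r-1},\mu_r),(\mu_r,\infty)$, the last because $e^{-x/\varepsilon}f\to0$ at $+\infty$. As $\sum(m_i-1)+r=\deg f$, these are simple and there are no others.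

Replace $R$ by $R_\varepsilon=(1-\varepsilon D)^kR$, keeping $S$ and $Q$. It is real-rooted of degree $k$ with positive leading coefficient, and $T_{R_\varepsilon}=(1-\varepsilon D)^kL$ on $\mathbb R_k[x]$ by Lemma~\ref{lem:ops}. This operator satisfies \eqref{eq:star}, since $k$ applications of $1-\varepsilon D$ make all zeros of a real-rooted polynomial of degree at most $k$ simple. As $\varepsilon\to0$, the polynomials in \eqref{eq:M} converge with constant degrees, so their largest zeros converge. It therefore suffices to prove \eqref{eq:M} for $R_\varepsilon$. Since the hypothesis covers all real-rooted $R$ of degree $k$, we may assume that $L$ satisfies \eqref{eq:star}.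

\emph{Induction.} We prove by induction on $j$ that \eqref{eq:M} holds for every monic real-rooted $Q$ of degree $j$, $s<j\le k$.

First, let $Q=(x-a)^j$. Since $(x-a)^j$ is a positive multiple of $D^{k-j}(x-a)^k$, the operator $T_Q$ is a positive multiple of $D^{k-j}$ composed with the translation by $a$. So $\lambda(LQ)=\lambda(D^{k-j}R)+a$ and $\lambda(SLQ)=\lambda(SD^{k-j}R)+a$, and \eqref{eq:M} is the inequality of $E_k(S,D^{k-j})$ for this $R$. This covers all $Q$ if $j=1$.

Let $j\ge2$ and suppose that $Q$ violates \eqref{eq:M}. Put $\theta=\lambda(LQ)$, and let $[b_0,a_0]$ be the smallest interval containing the zeros of $Q$. Let $\mathcal K$ be the set of monic real-rooted $\tilde Q$ of degree $j$ with all zeros in $[b_0,a_0]$ and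
\[
\lambda(L\tilde Q)=\theta,\qquad \lambda(SL\tilde Q)\ge\lambda(SLQ).
\]
The degrees of $L\tilde Q$ and $SL\tilde Q$ are constant, so both conditions are closed; thus $\mathcal K$ is compact, and $Q\in\mathcal K$. Every $\tilde Q\in\mathcal K$ violates \eqref{eq:M}, because $\lambda(SL\tilde Q)\ge\lambda(SLQ)>\theta+M$.

Let $\tilde Q\in\mathcal K$ have largest zero $a$ and smallest zero $b<a$. Apply Lemma~\ref{lem:pinch} to this pair: $\tilde Q=\tilde Q_\mu+c\,\hat Q$ with $\lambda(L\tilde Q_\mu)=\lambda(L\hat Q)=\theta$. The polynomial $\hat Q$ is monic and real-rooted of degree $j-1\ge s$. If $j-1=s$, then $SL\hat Q$ is a positive constant. If $j-1>s$, the induction hypothesis gives $\lambda(SL\hat Q)\le\theta+M$. In both cases $SL\hat Q>0$ on $(\theta+M,\infty)$. Hence $SL\tilde Q=SL\tilde Q_\mu+c\,SL\hat Q$ is positive to the right of $\max(\lambda(SL\tilde Q_\mu),\theta+M)$, so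
\[
\theta+M<\lambda(SL\tilde Q)\le\max\big(\lambda(SL\tilde Q_\mu),\,\theta+M\big),
\]
which forces $\lambda(SL\tilde Q)\le\lambda(SL\tilde Q_\mu)$. Therefore $\tilde Q_\mu\in\mathcal K$.

Passing from $\tilde Q$ to $\tilde Q_\mu$ replaces one copy of the largest zero $a$ and one copy of the smallest zero $b$ by two copies of $\mu\in(b,a)$. After finitely many such steps $a$ or $b$ is used up, so the spread (largest minus smallest zero) has strictly decreased, and we are still in $\mathcal K$. By compactness $\mathcal K$ contains an element of minimal spread, and this spread must be $0$. But then the element is $(x-a)^j$ for some $a$, for which \eqref{eq:M} holds. This contradiction completes the induction.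
\end{proof}

\subsection{Proof of Proposition \ref{prop:one}}

\emph{$E_k(D,D^i)$ holds for $0\le i\le k-1$.} Let $R$ be real-rooted of degree $k$ with $R^{(i+1)}$ nonconstant, so $k-i-1\ge1$. For $0\le l\le i-1$ the polynomial $R^{(l)}$ has degree $k-l\ge3$, and Lemma~\ref{lem:concave} gives
\[
\lambda(R^{(l+2)})-\lambda(R^{(l+1)})\le\lambda(R^{(l+1)})-\lambda(R^{(l)}).
\]
Chaining these, $\lambda(R^{(i+1)})-\lambda(R^{(i)})\le\lambda(R')-\lambda(R)$, which is the claim.

\emph{$E_k(D,T)$ holds for all $k\ge1$ and all admissible $T$.} Apply Lemma~\ref{lem:pinchall} with $S=D$.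

\emph{$E_k(T,D^i)$ holds for all admissible $T$ and $0\le i\le k-1$.} Let $R$ be real-rooted of degree $k$ with $TD^iR$ nonconstant, and let $t$ be the order of $T$, so $t+i<k$. Let $0\le l<i$. The polynomial $D^lR$ is real-rooted of degree $k-l$. The operator $T$ is admissible on $\mathbb R_{k-l}[x]$: by Lemma~\ref{lem:ops}(ii) it is attached there to $Tx^{k-l}$, which is real-rooted with positive leading coefficient because $t<k-l$. Moreover $DTD^lR=TD^{l+1}R$ is nonconstant because $l+1\le i$. So $E_{k-l}(D,T)$, applied to $D^lR$, gives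
\[
\lambda(TD^{l+1}R)-\lambda(D^{l+1}R)\le\lambda(TD^lR)-\lambda(D^lR).
\]
Chaining these for $l=0,\dots,i-1$ yields $\lambda(TD^iR)-\lambda(D^iR)\le\lambda(TR)-\lambda(R)$, which is $E_k(T,D^i)$.

\emph{$E_k(S,T)$ holds for all admissible $S,T$.} The previous step, with $S$ in place of $T$, verifies the hypothesis of Lemma~\ref{lem:pinchall} for every admissible $S$. Now Lemma~\ref{lem:reduce} completes the proof of Proposition~\ref{prop:one}, and with it that of Theorem~\ref{thm:B}. \hfill\qedsymbol

\begin{thebibliography}{9}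
\bibitem{simons}
\emph{Linear Preservers Of Stable And Lorentzian Polynomials And Deformations Of Hyperbolicity Cones},
\texttt{https://live-simons-institute.pantheon.berkeley.edu/}\allowbreak\texttt{sites/default/files/docs/11753/simons2.pdf}
\end{thebibliography}

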